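\title{A counterexample to a conjecture of Thomassen on deleting and contracting an edge of a Hamiltonian graph}

\begin{abstract}
Thomassen conjectured that every Hamiltonian graph $G$ of minimum degree at least $3$ has an edge $e$ such that both $G-e$ and $G/e$ are Hamiltonian. We show that such an edge exists if and only if $G$ has a second Hamiltonian cycle or a cycle through all vertices but one, and we construct a graph on $76$ vertices with minimum degree $3$ that has a Hamiltonian cycle and neither of these. Thus the conjecture is false. More generally, for every $r\ge 1$ there are $3$-connected counterexamples with exactly one Hamiltonian cycle and no cycle of any of the lengths $n-1,\dots,n-r$, where $n$ is the number of vertices. The proofs are elementary and self-contained.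
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, $n$ is the number of vertices of the graph $G$ under discussion, and $\delta(G)$ is its minimum degree. A cycle or path is \emph{Hamiltonian} if it passes through all vertices, and a graph is Hamiltonian if it has a Hamiltonian cycle. Two cycles are the same if they have the same edges, and an \emph{$\ell$-cycle} is a cycle of length $\ell$. For an edge $e=xy$ of $G$, the graph $G-e$ is obtained by deleting $e$ and keeping all vertices. The graph $G/e$ is obtained by \emph{contracting} $e$: the vertices $x$ and $y$ are replaced by one new vertex, adjacent to every vertex of $V(G)\setminus\{x,y\}$ that was adjacent to $x$ or to $y$.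

Deletion and contraction are the two basic ways of making a graph smaller at an edge, and an edge at which both operations preserve a property is what one hopes for in an induction. For Hamiltonicity, each operation alone is easy. Let $C$ be a Hamiltonian cycle of $G$, let $n\ge4$, and call an edge outside $C$ a \emph{chord}. Deleting a chord leaves $C$ intact, and contracting an edge of $C$ turns $C$ into a Hamiltonian cycle of $G/e$. The difficulty is to serve both operations with the same edge. If $G$ is itself a cycle, no edge can be deleted, so some supply of chords is needed; the condition $\delta(G)\ge3$ puts a chord at every vertex. In $K_4$ every edge works: $K_4-e$ contains a $4$-cycle and $K_4/e$ is a triangle. The following conjecture, due to Thomassen (1996), is stated in \cite{notes}.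

\begin{quote}
\textbf{Conjecture.} \emph{For every Hamiltonian graph $G$ with $\delta(G)\ge3$ there is an edge $e\in E(G)$ such that both $G-e$ and $G/e$ are Hamiltonian.}
\end{quote}

Our first result translates the conclusion into a statement about the long cycles of $G$.

\begin{theorem}\label{thm:char}
Let $G$ be a Hamiltonian graph with $\delta(G)\ge3$. There is an edge $e$ with both $G-e$ and $G/e$ Hamiltonian if and only if $G$ has at least two Hamiltonian cycles or an $(n-1)$-cycle.
\end{theorem}

In this form the conjecture looks plausible. Write $C=v_1v_2\cdots v_nv_1$. A chord $v_iv_{i+2}$ gives an $(n-1)$-cycle by skipping $v_{i+1}$. Two chords $v_iv_j$ and $v_{i+1}v_{j+1}$ with $i+1<j$ give the second Hamiltonian cycle $v_iv_jv_{j-1}\cdots v_{i+1}v_{j+1}v_{j+2}\cdots v_i$. A graph with $\delta\ge3$ has at least $n/2$ chords, and a counterexample has to avoid these patterns and every longer rerouting that loses at most one vertex. Nevertheless this can be done, even if the rerouting is allowed to lose any bounded number of vertices.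

\begin{theorem}\label{thm:main}
Let $m,k\ge2$ and $1\le r\le\min(m-1,k-1)$. The graph $G_{m,k}$ defined in Section~\ref{sec:G} has $n=2m(11+4k)$ vertices and minimum degree $3$, it has exactly one Hamiltonian cycle, and it has no cycle of length $\ell$ for any $\ell$ with $n-r\le\ell\le n-1$.
\end{theorem}

\begin{corollary}\label{cor:false}
The graph $G_{2,2}$, which has $76$ vertices, is a counterexample to the conjecture. Moreover, for all $m,k\ge2$ and every edge $e$ of $G=G_{m,k}$, exactly one of $G-e$ and $G/e$ is Hamiltonian.
\end{corollary}

A graph is \emph{$3$-connected} if it has more than three vertices and remains connected after deleting any set of at most two vertices; \emph{$2$-connected} is defined in the same way, with more than two vertices and at most one deleted vertex.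

\begin{theorem}\label{thm:conn}
If $m\ge3$ and $k\ge2$, then $G_{m,k}$ is $3$-connected.
\end{theorem}

For a given $r\ge1$, the graphs $G_{m,k}$ with $m,k\ge r+1$ are therefore infinitely many counterexamples with exactly one Hamiltonian cycle and no cycle of length in $[n-r,n-1]$. Deleting any set of between $1$ and $r$ vertices from such a graph leaves a non-Hamiltonian graph, and those with $m\ge3$ are $3$-connected.

The construction has a global part and a local part. The global part (Section~\ref{sec:frame}) is a frame: an independent set $S$ of $2m$ vertices whose deletion leaves $2m$ copies of a small graph, the block. A count forces every long cycle to cross each copy along a single path, and the way the copies are attached to $S$ ensures that a cycle which leaves one copy in an unintended way must do so in at least $m$ copies. The local part (Section~\ref{sec:block}) is a block in which the intended crossing is unique and every unintended crossing loses a vertex.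

\section{Deletion, contraction and long cycles}\label{sec:char}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
Since $\delta(G)\ge3$, we have $n\ge4$.

Suppose first that $e=xy$ is an edge with $G-e$ and $G/e$ Hamiltonian. Let $C'$ be a Hamiltonian cycle of $G/e$, let $w$ be the vertex created by the contraction, and let $p\ne q$ be the two neighbors of $w$ on $C'$. In $G$, each of $p$ and $q$ is adjacent to $x$ or to $y$. If one of $p,q$ is adjacent to $x$ and the other to $y$, then replacing $w$ on $C'$ by the edge $xy$, in the appropriate direction, gives a Hamiltonian cycle of $G$ that contains $e$. A Hamiltonian cycle of $G-e$ is a Hamiltonian cycle of $G$ that does not contain $e$, so $G$ has two. Otherwise, name the ends of $e$ so that $p$ is adjacent to $x$. Then $q$ is not adjacent to $y$, so $q$ is adjacent to $x$, and replacing $w$ by $x$ on $C'$ gives an $(n-1)$-cycle of $G$.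

Conversely, let $C_1\ne C_2$ be Hamiltonian cycles of $G$. Both have $n$ edges, so there is an edge $e\in E(C_1)\setminus E(C_2)$. Then $C_2$ is a Hamiltonian cycle of $G-e$, and contracting $e$ in $C_1$ gives a cycle of length $n-1\ge3$ through all vertices of $G/e$. Finally, let $C$ be a Hamiltonian cycle of $G$ and let $C'$ be an $(n-1)$-cycle, with $v$ the only vertex not on $C'$. Since $v$ has degree at least $3$, there is an edge $e=vu$ outside $C$. Then $C$ is a Hamiltonian cycle of $G-e$. The vertex $u$ lies on $C'$, and replacing it by the contracted vertex turns $C'$ into a Hamiltonian cycle of $G/e$.
\end{proof}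

\begin{remark}
The degree condition enters in the last step, and the theorem fails without it. Let $G$ be the cycle $v_1v_2\cdots v_nv_1$, $n\ge4$, with the single chord $e=v_1v_3$. It has an $(n-1)$-cycle, which skips $v_2$. A Hamiltonian cycle uses both edges at $v_2$ and hence not $e$, so $e$ is the only edge whose deletion leaves a Hamiltonian graph; but $v_2$ has degree $1$ in $G/e$.
\end{remark}

By Theorem~\ref{thm:char}, the counterexamples to the conjecture are exactly the graphs with $\delta\ge3$ that have exactly one Hamiltonian cycle and no $(n-1)$-cycle. From now on we look for such graphs.

\section{A frame that controls long cycles}\label{sec:frame}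

A path may consist of a single vertex; its \emph{inner} vertices are those other than its ends. A path or cycle \emph{misses} the vertices that it does not contain.

Vertices of degree $2$ make long cycles easy to control, because a cycle through such a vertex uses both of its edges. We need minimum degree $3$, so we arrange for vertices to behave as if they had degree $2$: we give them a third edge that a long cycle can almost never use. The tool is the following count. If a cycle $C$ contains exactly $j\ge1$ vertices of a set $S$, then $C-S$ is a disjoint union of at most $j$ paths, because on a walk around $C$ each of these paths is followed by its own vertex of $S$. Now let $G-S$ have exactly $|S|$ components and let $C$ meet all of them. Then $C$ has no path to spare: it crosses each component along exactly one path, and only the ends of that path can use edges to $S$. At all inner vertices of the path, the edges to $S$ raise the degree and are useless to $C$. What remains is to control where the paths end.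

\begin{definition}\label{def:block}
A \emph{block} is a connected graph $B$ together with a nonempty set $D$ of vertices called \emph{entries}, a vertex $t$ called the \emph{exit}, and a set $I$ of vertices called \emph{side vertices}, where $D$, $\{t\}$ and $I$ are pairwise disjoint. For an integer $r\ge0$, the block is \emph{$r$-rigid} if $|V(B)|\ge r+2$ and the following hold.
\begin{itemize}
\item[(R1)] There is a Hamiltonian path $\Pi$ of $B$ from an entry to the exit, and $\Pi$ is the only path from an entry to the exit that misses at most $r$ vertices of $B$.
\item[(R2)] No Hamiltonian path of $B$ joins an entry to a side vertex.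
\end{itemize}
\end{definition}

\begin{definition}\label{def:frame}
Let $B$ be a block and let $m\ge2$; indices are read modulo $m$. The graph $F_m(B)$ consists of a set $S=\{h_1,\dots,h_m,s_1,\dots,s_m\}$ of $2m$ vertices, $2m$ disjoint copies $X_i^+,X_i^-$ $(1\le i\le m)$ of $B$, and the following further edges and no others:
\begin{itemize}
\item[(F1)] $s_i$ is adjacent to all entries of $X_i^+$ and all entries of $X_{i+1}^-$;
\item[(F2)] $h_i$ is adjacent to the exit of $X_i^+$ and the exit of $X_i^-$;
\item[(F3)] $h_{i+1}$ is adjacent to all side vertices of $X_i^+$ and of $X_i^-$.
\end{itemize}
The copies $X_i^+$ and $X_i^-$ have \emph{level} $i$. Each copy $X$ is adjacent to exactly one of the vertices $s_j$, which we denote by $s(X)$; thus $s(X_i^+)=s_i$ and $s(X_i^-)=s_{i-1}$.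
\end{definition}

The set $S$ is independent, and $F_m(B)-S$ has exactly $|S|=2m$ components, the copies of $B$. If $B$ satisfies (R1), then $F_m(B)$ has the Hamiltonian cycle $C_0$ that crosses every copy along $\Pi$ and visits the parts in the cyclic order
\[
h_1,\ X_1^+,\ s_1,\ X_2^-,\ h_2,\ X_2^+,\ s_2,\ X_3^-,\ \dots,\ h_m,\ X_m^+,\ s_m,\ X_1^-,\ h_1 ;
\]
it runs through each $X_i^+$ from the exit to the entry and through each $X_i^-$ from the entry to the exit. See Figure~\ref{fig:frame}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=1cm]
\node[circle,draw,inner sep=1.5pt] (a) at (0,0) {$s_{i-1}$};
\node[rectangle,draw,inner sep=5pt] (b) at (1,0) {$X_i^-$};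
\node[circle,draw,inner sep=2.5pt] (c) at (2,0) {$h_i$};
\node[rectangle,draw,inner sep=5pt] (d) at (3,0) {$X_i^+$};
\node[circle,draw,inner sep=2.5pt] (e) at (4,0) {$s_i$};
\node[rectangle,draw,inner sep=5pt] (f) at (5,0) {$X_{i+1}^-$};
\node[circle,draw,inner sep=1.5pt] (g) at (6,0) {$h_{i+1}$};
\node[rectangle,draw,inner sep=5pt] (h) at (7,0) {$X_{i+1}^+$};
\draw[thick] (a) -- node[below]{$D$} (b) -- node[below]{$t$} (c) -- node[below]{$t$} (d)
  -- node[below]{$D$} (e) -- node[below]{$D$} (f) -- node[below]{$t$} (g) -- node[below]{$t$} (h);
\draw[dashed] (b.north) to[bend left=32] node[above]{$I$} (g.north);
\draw[dashed] (d.north) to[bend left=25] node[pos=0.35,above]{$I$} (g.north west);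
\end{tikzpicture}
\caption{Part of the frame $F_m(B)$, drawn along its Hamiltonian cycle $C_0$. Each rectangle is a copy of the block $B$. A solid line labeled $D$ stands for the edges from a vertex $s_j$ to all entries of the copy, and a solid line labeled $t$ is the edge from a vertex $h_j$ to the exit. The dashed lines stand for the edges from the side vertices of the two copies of level $i$ to $h_{i+1}$; the corresponding edges for the other levels are not drawn.}
\label{fig:frame}
\end{figure}

The mechanism is already visible for a block with three vertices.

\begin{example}\label{ex:toy}
Let $B$ be the path $a\,w\,t$ with entry $a$, side vertex $w$ and exit $t$, and let $m=2$. The graph $F_2(B)$ has $16$ vertices; it is the cycle $C_0$ with four chords, from the two vertices $w$ of level $1$ to $h_2$ and from the two vertices $w$ of level $2$ to $h_1$. Let $C$ be a cycle of length at least $15$. It contains at least two vertices of each of the four copies, so by the count above it contains all four vertices of $S$ and crosses each copy along one path. The vertices $s_1$ and $s_2$ have degree $2$, so $C$ contains the edge from each entry $a$ to $S$, and the path in each copy begins at $a$. This path is either $a\,w\,t$, continuing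 to $h_i$ where $i$ is the level, or $a\,w$, continuing to $h_{i+1}$. The short path misses $t$, so it occurs in at most one copy. If it occurs in a copy of level $i$, then $h_i$ loses the edge from the exit of that copy and gains nothing, since no copy of level $i-1$ has a short path. So $h_i$ has only one edge on $C$, which is impossible. Hence $C=C_0$.

The shift of index in (F3) is the essential point. If the side vertices of level $i$ were joined to $h_i$, then $h_i,w,t$ would form a triangle and skipping one exit $t$ would give a $15$-cycle. With the shift, a short path at level $i$ leaves $h_i$ one edge short, and only a short path at level $i-1$ can make up for it; the defect travels through all $m$ levels and costs a vertex each time.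
\end{example}

The same argument works for every rigid block. The one new point is that $s_i$ may have several neighbors in a copy.

\begin{proposition}\label{prop:frame}
Let $m\ge2$ and $0\le r\le m-1$, let $B$ be an $r$-rigid block, and let $n$ be the number of vertices of $G=F_m(B)$. Then $C_0$ is the only cycle of $G$ of length at least $n-r$.
\end{proposition}

\begin{proof}
Let $C$ be a cycle of length at least $n-r$; it misses at most $r$ vertices of $G$.

\emph{One path in each copy.} Each copy has at least $r+2$ vertices, so $C$ contains at least two vertices of each copy. Since no edge joins two different copies, $C$ contains a vertex of $S$. Hence $C-S$ consists of at most $|V(C)\cap S|\le 2m$ paths, each inside one copy. All $2m$ copies are met, so there are at least $2m$ paths, and equality holds throughout: $S\subseteq V(C)$, and each copy $X$ contains exactly one of the paths, say $P_X$, with $V(P_X)=V(C)\cap V(X)$. The path $P_X$ has at least two vertices and so has two distinct ends. An inner vertex of $P_X$ has both of its edges of $C$ on $P_X$, and an end has exactly one of them on $P_X$. Thus exactly two edges of $C$ join $X$ to $S$, one at each end of $P_X$.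

\emph{One end of $P_X$ is an entry.} The neighbors of $s_i$ lie in the two copies $X_i^+$ and $X_{i+1}^-$. If both edges of $C$ at $s_i$ went to the same copy $X$, they would go to the two ends of $P_X$, and $C$ would consist of $P_X$ and $s_i$, contrary to $S\subseteq V(C)$. So $C$ has exactly one edge from $s_i$ to each of its two copies. Consequently, for every copy $X$ exactly one edge of $C$ joins $X$ to $s(X)$, and it does so at an end of $P_X$ that is an entry. The other end of $P_X$ is joined by an edge of $C$ to a vertex of $S$ other than $s(X)$. If $X$ has level $i$, this end is either the exit, joined to $h_i$, or a side vertex, joined to $h_{i+1}$. In the second case we say that $X$ \emph{deviates}.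

\emph{No copy deviates.} Let $d_i\in\{0,1,2\}$ be the number of deviating copies of level $i$. The edges of $C$ at $h_i$ come from the $2-d_i$ copies of level $i$ that do not deviate and from the $d_{i-1}$ copies of level $i-1$ that deviate. There are two such edges, so $(2-d_i)+d_{i-1}=2$, that is, $d_i=d_{i-1}$ for all $i$. If some copy deviates, then $d_i\ge1$ for all $i$, and at least $m$ copies deviate. In a deviating copy $X$ the path $P_X$ joins an entry to a side vertex, so by (R2) it misses a vertex of $X$. Then $C$ misses at least $m>r$ vertices, a contradiction.

\emph{Conclusion.} In each copy $X$ the path $P_X$ joins an entry to the exit and misses at most $r$ vertices of $X$, so $P_X=\Pi$ by (R1). The remaining edges of $C$ join the first vertex of $\Pi$ in $X$ to $s(X)$ and the exit of $X$ to $h_i$, where $i$ is the level of $X$. These are the edges of $C_0$, so $C=C_0$.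
\end{proof}

The graph of Example~\ref{ex:toy} is not a counterexample, because its vertices $a$, $t$ and $s_i$ have degree $2$. In $F_m(B)$, the vertex $s_i$ has degree $2|D|$, the vertex $h_i$ has degree $2+2|I|$, each entry, exit and side vertex gains one edge, and the other vertices of a copy gain none. To obtain $\delta\ge3$ we therefore need a rigid block with $|D|\ge2$ and $I\ne\emptyset$ in which the entries, the exit and the side vertices have degree at least $2$ and all other vertices have degree at least $3$.

\section{The block $A_k$}\label{sec:block}

The degree requirements work against rigidity: a second entry and additional edges create additional paths. The resource at our disposal is that side vertices may have degree $2$ in the block. Consider a chain of $k$ side vertices of degree $2$. A path with no end in the chain either runs through the whole chain or misses $k$ vertices at once, so for a long path the chain acts as a compulsory edge. At a vertex of degree $3$ with one compulsory edge, a path passing through uses exactly one of the other two edges. If such vertices are placed along a cycle, the edges of the cycle between them are alternately used and unused, and one decision propagates around the cycle. The block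 below is built on this principle.

Fix $k\ge2$. Let $A=A_k$ consist of the cycle $0\,1\,2\cdots9\,0$, called the \emph{rim}, and four disjoint paths, called \emph{links}, which join the pairs
\[
\{1,8\},\qquad\{2,9\},\qquad\{3,6\},\qquad\{4,7\},
\]
each link having exactly $k$ inner vertices, all outside the rim (Figure~\ref{fig:block}). We make $A$ a block with entries $D=\{0,5\}$, exit $t=3$, and the set $I$ of all $4k$ inner vertices of links as side vertices. Thus $|V(A)|=10+4k$. The vertices $0$, $5$ and those of $I$ have degree $2$ in $A$, and the eight \emph{link ends} $1,2,3,4,6,7,8,9$ have degree $3$, each being incident with two rim edges and one edge of its link. Rim edges are written $01,12,\dots,89,90$, and $L(i,j)$ denotes the link with ends $i$ and $j$, traversed from $i$ to $j$. In a list of vertices and links, consecutive terms are joined by rim edges. Let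
\[
\Pi:\quad 0,\ L(9,2),\ L(1,8),\ L(7,4),\ 5,\ L(6,3).
\]
This is a Hamiltonian path of $A$ from $0$ to $3$: it contains all four links, the vertices $0$ and $5$, and the rim edges $90,12,78,45,56$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \i in {0,...,9}
  \node[circle,draw,inner sep=2pt] (v\i) at ({90-36*\i}:2.3) {$\i$};
\foreach \p/\q in {0/1,2/3,3/4,6/7,8/9}
  \draw[dashed] (v\p) -- (v\q);
\foreach \p/\q in {9/0,1/2,4/5,5/6,7/8}
  \draw[very thick] (v\p) -- (v\q);
\foreach \p/\q in {1/8,9/2,4/7,6/3}
  \draw[very thick] (v\p) -- (v\q)
    node[pos=0.17,circle,fill,inner sep=1.8pt]{} node[pos=0.72,circle,fill,inner sep=1.8pt]{};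
\end{tikzpicture}
\caption{The block $A_2$: the rim $0\,1\cdots9\,0$ and four links, each with two inner vertices (black dots, the side vertices). Crossings of links are not vertices. The entries are $0$ and $5$ and the exit is $3$. The solid edges form the Hamiltonian path $\Pi$ from $0$ to $3$; the dashed edges are the five rim edges not on $\Pi$.}
\label{fig:block}
\end{figure}

We say that a vertex \emph{uses} an edge on a path $P$ if the edge is incident with the vertex and lies on $P$. An end of $P$ uses one edge and an inner vertex uses two; in particular, an inner vertex of degree $2$ in $A$ uses both of its edges.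

\begin{lemma}\label{lem:exit}
Let $P$ be a path in $A$ with one end $x\in\{0,5\}$ and other end $3$ that misses at most $k-1$ vertices of $A$. Then $P=\Pi$.
\end{lemma}

\begin{proof}
The vertices of $I$ have degree $2$ and are not ends of $P$. So if $P$ contains an inner vertex of a link, it contains both edges at that vertex, hence both neighbors, and by repetition the whole link with its two ends. A link with no inner vertex on $P$ would account for $k$ missed vertices. Hence $P$ contains all four links. Every link end other than $3$ is an inner vertex of $P$ that uses its link edge, so it uses exactly one rim edge. The end $3$ uses its link edge only, so $23,34\notin P$.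

Since $23\notin P$, the vertex $2$ uses $12$. Then $12$ is the rim edge used by $1$, and $01\notin P$. Since $34\notin P$, the vertex $4$ uses $45$, and in particular $5$ lies on $P$.

\emph{Case $x=0$.} Then $5$ is an inner vertex of degree $2$, so $56\in P$. This is the rim edge used by $6$, so $67\notin P$. Therefore $7$ uses $78$, which is also the rim edge used by $8$, so $89\notin P$, and $9$ uses $90$. All ten rim edges are now decided: $P$ consists of the four links and the edges $12,45,56,78,90$. Thus $P=\Pi$.

\emph{Case $x=5$.} Then $5$ uses only $45$, so $56\notin P$. Therefore $6$ uses $67$, which is also the rim edge used by $7$, so $78\notin P$, and $8$ uses $89$. Now $P$ contains $12$, $L(2,9)$, $89$ and $L(8,1)$, which form a cycle. This is impossible.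
\end{proof}

For paths that end at a side vertex the exit plays no role, and we can use two symmetries of the graph $A$. The rotation $\rho\colon i\mapsto i+5$ of the rim (modulo $10$) exchanges $\{1,8\}$ with $\{3,6\}$ and $\{2,9\}$ with $\{4,7\}$. The reflection $\mu\colon i\mapsto -i$ exchanges $\{1,8\}$ with $\{2,9\}$ and $\{3,6\}$ with $\{4,7\}$. All links have the same length, so both maps extend to automorphisms of $A$ that map $I$ onto $I$. The map $\rho$ exchanges $0$ and $5$, while $\mu$ fixes $0$ and $5$ and exchanges $\{1,2,3,4\}$ with $\{6,7,8,9\}$.

\begin{lemma}\label{lem:side}
The graph $A$ has no Hamiltonian path with one end in $\{0,5\}$ and the other end in $I$.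
\end{lemma}

\begin{proof}
Suppose that $P$ is such a path. Applying $\rho$ if necessary, we assume that its ends are $0$ and $z\in I$. Let $L=w_0w_1\cdots w_kw_{k+1}$ be the link containing $z=w_j$, with ends $y=w_0$ and $y'=w_{k+1}$, numbered so that the edge used by $z$ is $w_{j-1}w_j$. All vertices of $I$ other than $z$ are inner vertices of $P$ and use both of their edges. If $j<k$, this applies to $w_{j+1}$ and gives $w_jw_{j+1}\in P$, a second edge at the end $z$. Hence $j=k$: the edge $zy'$ is not on $P$, the part of $L$ from $y$ to $z$ is contained in $P$, and the other three links are contained in $P$. All link ends and the vertex $5$ are inner vertices of $P$. It follows that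
\begin{itemize}
\item[(i)] $y'$ uses both of its rim edges;
\item[(ii)] every link end other than $y'$ uses exactly one rim edge;
\item[(iii)] $45,56\in P$;
\item[(iv)] exactly one of $01$ and $90$ lies on $P$.
\end{itemize}
Applying $\mu$ if necessary, we assume that $y'\in\{1,2,3,4\}$.

If $y'=1$, then $12\in P$ by (i), so $23\notin P$ by (ii) at the vertex $2$, and $34\in P$ by (ii) at the vertex $3$. Then $4$ uses $34$ and $45$, contrary to (ii).

If $y'=2$, then $12\in P$ by (i), so $01\notin P$ by (ii) at the vertex $1$, and $90\in P$ by (iv). Here $y=9$, so $P$ starts at $0$, goes to $9$ and follows $L$ to its other end $z$. Thus $P$ has only $k+2$ vertices and is not Hamiltonian.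

If $y'=3$, then $34\in P$ by (i), and again $4$ uses $34$ and $45$, contrary to (ii).

If $y'=4$, then $34\in P$ by (i) and $45,56\in P$ by (iii). The link $L(6,3)$ is different from $L$, so it is contained in $P$, and together with $34,45,56$ it forms a cycle in $P$.

Each case ends in a contradiction.
\end{proof}

Lemmas~\ref{lem:exit} and~\ref{lem:side} are (R1) and (R2), and $10+4k\ge r+2$ for $r\le k-1$. So $A_k$ is $r$-rigid for every $r$ with $0\le r\le k-1$.

\section{The graphs $G_{m,k}$}\label{sec:G}

For $m,k\ge2$ let $G_{m,k}=F_m(A_k)$. Explicitly, $G_{m,k}$ consists of $2m$ copies $X_i^\pm$ of $A_k$ and the vertices $h_i,s_i$, where $s_i$ is adjacent to the vertices $0$ and $5$ of $X_i^+$ and of $X_{i+1}^-$, and $h_i$ is adjacent to the vertex $3$ of $X_i^+$ and of $X_i^-$ and to all inner vertices of links in $X_{i-1}^+$ and in $X_{i-1}^-$.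

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The number of vertices is $n=2m(10+4k)+2m=2m(11+4k)$. In each copy, the vertices $0$, $5$ and those of $I$ have degree $2+1=3$, the vertex $3$ has degree $3+1=4$, and the other seven link ends have degree $3$. Each $s_i$ has degree $4$ and each $h_i$ has degree $2+8k$. So the minimum degree is $3$. Since $r\le k-1$, the block $A_k$ is $r$-rigid, and since $r\le m-1$, Proposition~\ref{prop:frame} applies: the only cycle of length at least $n-r$ is $C_0$, which has length $n$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:false}]
Let $G=G_{m,k}$ with $m,k\ge2$. By Theorem~\ref{thm:main} with $r=1$, the graph $G$ has minimum degree $3$, exactly one Hamiltonian cycle $C_0$, and no $(n-1)$-cycle. By Theorem~\ref{thm:char}, no edge $e$ has both $G-e$ and $G/e$ Hamiltonian. On the other hand, at least one of the two is Hamiltonian: if $e\in E(C_0)$, contracting $e$ in $C_0$ gives a Hamiltonian cycle of $G/e$, and if $e\notin E(C_0)$, then $C_0$ is a Hamiltonian cycle of $G-e$. For $m=k=2$ we have $n=4\cdot19=76$.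
\end{proof}

\begin{remark}\label{rem:sharp}
Both bounds on $r$ in Theorem~\ref{thm:main} are needed for these graphs: $G_{m,k}$ has cycles of lengths $n-k$ and $n-m$. The path
\[
0,\ 1,\ L(2,9),\ 8,\ L(7,4),\ 5,\ L(6,3)
\]
from $0$ to $3$ misses exactly the $k$ inner vertices of the link between $1$ and $8$; using it in place of $\Pi$ in one copy turns $C_0$ into an $(n-k)$-cycle. In particular, links with a single inner vertex would allow an $(n-1)$-cycle. For the length $n-m$, note that $\Pi-3$ joins $0$ to a side vertex and misses one vertex, so a copy of level $i$ can be crossed along $\Pi-3$ and joined to $h_{i+1}$. Call the path through $X_i^+,s_i,X_{i+1}^-$ the $i$th segment. If $m$ is odd, use $\Pi-3$ in all copies $X_i^-$. Then the $i$th segment joins $h_i$ to $h_{i+2}$, and the $m$ segments form one cycle. If $m$ is even, use $\Pi-3$ in $X_1^+$ and in $X_i^-$ for $i\ne1$. Then the first segment joins $h_2$ to $h_3$, the $m$th joins $h_m$ to $h_1$, and the $i$th joins $h_i$ to $h_{i+2}$ for $2\le i\le m-1$; they form one cycle, which visits $h_2,h_4,\dots,h_m,h_1,h_{m-1},h_{m-3},\dots,h_3$ in this order. In both cases exactly $m$ exits are missed.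
\end{remark}

\section{Three-connectedness}\label{sec:conn}

Deleting all vertices $h_j$ from $G_{m,k}$ leaves $m$ components, each consisting of $X_i^+$, $s_i$ and $X_{i+1}^-$ for some $i$, and the $i$th of them is adjacent to $h_i$, $h_{i+1}$ and $h_{i+2}$. For $m=2$ this shows that $\{h_1,h_2\}$ disconnects the graph, so $G_{2,k}$ is not $3$-connected. For $m\ge3$ the three vertices are distinct, and the obstruction disappears; the first case of Theorem~\ref{thm:conn} is $G_{3,2}$, with $6\cdot19=114$ vertices.

We shall use that $A$ is $2$-connected. Indeed, let $v$ be a vertex of $A$. The rim stays connected after deleting $v$, and every vertex of $I\setminus\{v\}$ can reach the rim along its link in at least one of the two directions without meeting $v$.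

\begin{proof}[Proof of Theorem~\ref{thm:conn}]
Let $G=G_{m,k}$ with $m\ge3$. Deleting at most one vertex leaves $G$ connected, since $C_0$ minus a vertex is a path. So let $U$ be a set of two vertices. We show that the vertices $h_j$ outside $U$ lie in one component $Z$ of $G-U$, and then that every other vertex of $G-U$ lies in $Z$.

\emph{Step 1: the vertices $h_j$.} In a copy $X$ of level $i$, let $w$ be the neighbor of the exit $3$ on its link; then $h_i,3,w,h_{i+1}$ is a path, which we call $Q_X$. For each $i$ there are three paths from $h_i$ to $h_{i+1}$ with pairwise disjoint sets of inner vertices: $Q_{X_i^+}$, $Q_{X_i^-}$, and the union of the paths $Q_{X_j^+}$ over all $j\ne i$. If $h_i,h_{i+1}\notin U$, one of the three paths avoids $U$, so $h_i$ and $h_{i+1}$ lie in the same component of $G-U$.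

Arrange $h_1,\dots,h_m$ in a circle. Since $m\ge3$, at least one of them is outside $U$. If those outside $U$ form the whole circle or a single arc of consecutive vertices, they lie in one component by what we just proved. Otherwise $U=\{h_j,h_l\}$ with $l\ne j\pm1$, and there are two arcs, one containing $h_{j-1}$ and the other containing $h_{j+1}$. The copies $X_{j-1}^+$ and $X_j^-$ and the vertex $s_{j-1}$ are disjoint from $U$ and together induce a connected subgraph, which is adjacent to $h_{j-1}$ through the exit of $X_{j-1}^+$ and to $h_{j+1}$ through the side vertices of $X_j^-$. So the two arcs lie in one component. In all cases, let $Z$ be the component of $G-U$ that contains all $h_j\notin U$.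

\emph{Step 2: copies with at most one vertex in $U$.} Let $X$ be such a copy, of level $i$. Then $X-U$ is connected because $A$ is $2$-connected, so it suffices to find a path in $G-U$ from $X-U$ to some $h_j$. If $h_{i+1}\notin U$, take a side vertex of $X$ outside $U$ and its edge to $h_{i+1}$. If neither $h_i$ nor the exit of $X$ is in $U$, take the edge between them. In the remaining case $U$ consists of $h_{i+1}$ and either $h_i$ or the exit of $X$. Then the vertex $0$ of $X$, the vertex $s(X)$ and the other copy $X'$ adjacent to $s(X)$ all avoid $U$, so $X-U$ and $X'$ lie in the same component of $G-U$. If $X=X_i^+$, then $X'=X_{i+1}^-$ is adjacent to $h_{i+2}$ through its side vertices. If $X=X_i^-$, then $X'=X_{i-1}^+$ is adjacent to $h_{i-1}$ through its exit. Since $m\ge3$, neither $h_{i+2}$ nor $h_{i-1}$ equals $h_i$ or $h_{i+1}$, so neither is in $U$. Hence $X-U\subseteq Z$.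

\emph{Step 3: the vertices $s_i$.} Let $s_i\notin U$. At least one of the two copies adjacent to $s_i$ has at most one vertex in $U$. In this copy one of the entries $0,5$ is outside $U$; it lies in $Z$ by Step 2 and is adjacent to $s_i$. So $s_i\in Z$, and together with Step 1 we have $S\setminus U\subseteq Z$.

\emph{Step 4: a copy containing $U$.} Let $U\subseteq V(X)$, so that $S\subseteq Z$, and let $K$ be a component of $X-U$. We claim that $K$ has a neighbor in $S$. Otherwise $K$ contains no entry, exit or side vertex, so $V(K)\subseteq\{1,2,4,6,7,8,9\}$. The only edges among these vertices are rim edges, so $K$ is a path on the rim that avoids $0$, $3$ and $5$. The two rim vertices that follow this path in the two directions are distinct and lie outside $K$, and any vertex of $K$ has a neighbor in $I$ on its link, which also lies outside $K$. These are three vertices of $X$ outside $K$ with a neighbor in $K$, so all three belong to $U$, contrary to $|U|=2$. Hence $K$ has a neighbor in $S$, and $K\subseteq Z$.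

Every vertex of $G-U$ is covered by one of the four steps, so $G-U=Z$ is connected.
\end{proof}

\begin{thebibliography}{1}

\bibitem{notes}
\emph{Graph Theory Notes},
\texttt{https://mspace.lib.umanitoba.ca/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak e30d277b-ce98-470c-9f13-131ae385666f/\allowbreak content}

\end{thebibliography}
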